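# Torus knots $T(p,p+1)$ and the double affine Hecke action on skein modules

Throughout, $q\in\mathbb C^*$ is not a root of unity. We also fix an integer $p\ge 2$ and put $a=p$, $b=p+1$. Two parities are used all the time: $ab$ is even and $a+b$ is odd. Signs $\sigma,\kappa,\omega$ take values in $\{\pm1\}$.

## 1. The quantum torus and its modules

**Definition 1 (quantum torus).** $A_q=\mathbb C\langle X^{\pm1},Y^{\pm1}\rangle/(XY-q^2YX)$. The involution $s$ of $A_q$ is $X\mapsto X^{-1}$, $Y\mapsto Y^{-1}$, and $A_q^{\mathbb Z_2}$ is its algebra of invariants. Put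
$$e_{c,d}=q^{-cd}X^cY^d,\qquad \gamma_{c,d}=e_{c,d}+e_{-c,-d}.$$

The $e_{c,d}$ form a basis of $A_q$. Since $Y^dX^u=q^{-2du}X^uY^d$, we get
$$e_{c,d}\,e_{u,v}=q^{cv-du}\,e_{c+u,d+v}. \tag{1}$$
In particular $e_{c,d}^k=e_{kc,kd}$. Also $s(e_{c,d})=e_{-c,-d}$, so the $\gamma_{c,d}$ span $A_q^{\mathbb Z_2}$.

*Example.* $\gamma_{1,0}=X+X^{-1}$, $\gamma_{0,1}=Y+Y^{-1}$, and by (1) $\gamma_{1,0}\gamma_{0,1}=q\gamma_{1,1}+q^{-1}\gamma_{1,-1}$.

**Lemma 1.** $A_q^{\mathbb Z_2}$ is generated as an algebra by $\gamma_{1,0}$ and $\gamma_{0,1}$.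

*Proof.* By (1),
$$\gamma_{1,0}\gamma_{c,d}=q^{d}\gamma_{c+1,d}+q^{-d}\gamma_{c-1,d},\qquad \gamma_{c,d}\gamma_{1,0}=q^{-d}\gamma_{c+1,d}+q^{d}\gamma_{c-1,d}.$$
For $d\ne0$ this $2\times2$ system has determinant $q^{2d}-q^{-2d}\neq0$. So $\gamma_{c\pm1,d}$ lie in the algebra generated by $\gamma_{1,0}$ and $\gamma_{c,d}$. From $\gamma_{0,1}\gamma_{0,d}=\gamma_{0,d+1}+\gamma_{0,d-1}$, each $\gamma_{0,d}$ is a polynomial in $\gamma_{0,1}$; likewise each $\gamma_{c,0}$ is a polynomial in $\gamma_{1,0}$. Starting from $\gamma_{0,d}$ with $d\ne0$, we reach all $\gamma_{c,d}$. $\square$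

Consequently an $A_q^{\mathbb Z_2}$-module is determined by the two operators $\gamma_{1,0},\gamma_{0,1}$, and a linear map between two modules that commutes with these two operators is $A_q^{\mathbb Z_2}$-linear. We use this repeatedly.

**Definition 2 (crossed product).** $A_q\rtimes\mathbb Z_2$ is generated by $A_q$ and an element $s$ with $s^2=1$ and $sxs=s(x)$ for $x\in A_q$.

*Example (the modules $N_\kappa$).* Let $N_\kappa=N_{\kappa,\sigma}$ be the space $\mathbb C[X^{\pm1}]$, with $X$ acting by multiplication and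
$$(Yf)(X)=\kappa\,q^{-\sigma ab}X^{\sigma ab}f(q^{-2}X),\qquad (sf)(X)=f(X^{-1}). \tag{2}$$
Check: $(YXf)(X)=\kappa q^{-\sigma ab}X^{\sigma ab}\,q^{-2}X f(q^{-2}X)=q^{-2}(XYf)(X)$. Clearly $sXs=X^{-1}$. Finally $(sYsf)(X)=\kappa q^{-\sigma ab}X^{-\sigma ab}f(q^2X)$; applying $Y$ to this function gives $\kappa^2q^{-2\sigma ab}X^{\sigma ab}q^{2\sigma ab}X^{-\sigma ab}f(X)=f(X)$, so $sYs=Y^{-1}$.

*Example (functions on $\mathbb Z$).* Let $\mathrm{Fun}$ be the space of all functions $\mathbb Z\to\mathbb C$ with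
$$(Xf)(n)=-q^{2n}f(n),\qquad (Yf)(n)=f(n-1),\qquad (sf)(n)=-f(-n). \tag{3}$$
Here $(XYf)(n)=-q^{2n}f(n-1)$ and $(YXf)(n)=-q^{2n-2}f(n-1)$, so $XY=q^2YX$. Moreover $(sXsf)(n)=-q^{-2n}f(n)=(X^{-1}f)(n)$ and $(sYsf)(n)=f(n+1)=(Y^{-1}f)(n)$.

*Example (the submodule $R$).* Let $R=\{\,n\mapsto(-1)^nP(q^{2n}) : P\in\mathbb C[z^{\pm1}]\,\}\subset\mathrm{Fun}$. It is stable under $X^{\pm1},Y^{\pm1},s$. With $\delta(n)=(-1)^n$, every element of $R$ is $f(X)\delta$ for a unique $f\in\mathbb C[X^{\pm1}]$, and $Y\delta=-\delta$, $s\delta=-\delta$.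

**Definition 3 (induced module).** For an $A_q^{\mathbb Z_2}$-module $M$ put $\tilde M=A_q\otimes_{A_q^{\mathbb Z_2}}M$, with $s(x\otimes m)=s(x)\otimes m$. This is well defined, because $s(xy)\otimes m=s(x)y\otimes m=s(x)\otimes ym$ for invariant $y$. So $\tilde M$ is an $(A_q\rtimes\mathbb Z_2)$-module.

*Example.* Let $N$ be an $(A_q\rtimes\mathbb Z_2)$-module and $j:M\to N$ an $A_q^{\mathbb Z_2}$-linear map with $s\,j(m)=j(m)$ for all $m$. Then $x\otimes m\mapsto x\,j(m)$ is a well-defined $(A_q\rtimes\mathbb Z_2)$-linear map $\tilde M\to N$, since $s\,x\,j(m)=s(x)\,s\,j(m)=s(x)j(m)$.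

**Definition 4 (localization).** $D_q$ is the localization of $A_q\rtimes\mathbb Z_2$ at all nonzero Laurent polynomials in $X$. Because $Yg(X)=g(q^{-2}X)Y$ and $sg(X)=g(X^{-1})s$, every element of $D_q$ can be written $g(X)^{-1}x$ with $x\in A_q\rtimes\mathbb Z_2$. For an $(A_q\rtimes\mathbb Z_2)$-module $N$ put $N^{\rm loc}=D_q\otimes_{A_q\rtimes\mathbb Z_2}N$, with the localization map $n\mapsto1\otimes n$. A module on which every nonzero Laurent polynomial in $X$ acts invertibly is a $D_q$-module.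

*Example.* Formulas (2) also make sense on $\mathbb C(X)$, which is therefore a $D_q$-module containing $N_\kappa$. Every element of $N_\kappa^{\rm loc}$ has the form $g^{-1}\otimes f$ (take common denominators), and $g^{-1}\otimes f\mapsto f/g$ identifies $N_\kappa^{\rm loc}$ with $\mathbb C(X)$. So $N_\kappa\to N_\kappa^{\rm loc}$ is injective.

*Example.* Localization maps need not be injective. The finitely supported functions form a submodule of $\mathrm{Fun}$. Each such $f$ is killed by $g=\prod_{n\in\mathrm{supp} f}(X+q^{2n})$, so $1\otimes f=g^{-1}\otimes gf=0$.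

## 2. Skein modules and the action of the boundary torus

**Definition 5 (skein module).** $\mathcal M_q(M^3)$ is the $\mathbb C$-vector space spanned by isotopy classes of framed links in $M^3$, modulo the Kauffman bracket relations with $A=q$: a crossing equals $q$ times one smoothing plus $q^{-1}$ times the other, and a trivial $0$-framed loop may be removed at the cost of a factor $-(q^2+q^{-2})$. For a surface $F$, stacking makes $\mathcal M_q(F\times I)$ an algebra. For the torus it is denoted $\mathcal A_q(T^2)$; curves on $T^2$ carry the framing given by $T^2$.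

For a knot $K\subset S^3$ write $\mathcal M_q(K)=\mathcal M_q(S^3\setminus K)$. Gluing a collar $T^2\times[0,1]$ to the boundary makes it an $\mathcal A_q(T^2)$-module. The Frohman–Gelca isomorphism $\mathcal A_q(T^2)\cong A_q^{\mathbb Z_2}$ sends the curve with $c$ copies of the meridian and $d$ copies of the Seifert-framed longitude to $\gamma_{c,d}$ (only coprime $c,d$ occur below). So $\mathcal M_q(K)$ is an $A_q^{\mathbb Z_2}$-module, in which $X+X^{-1}$ acts by the operator $m$ (add the meridian) and $Y+Y^{-1}$ by the operator $l$ (add the Seifert longitude). By Lemma 1, $m$ and $l$ determine the module. Put $\tilde{\mathcal M}_q(K)=A_q\otimes_{A_q^{\mathbb Z_2}}\mathcal M_q(K)$.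

We use the Chebyshev polynomials $S_{-1}=0$, $S_0=1$, $S_{k+1}(z)=zS_k(z)-S_{k-1}(z)$ for all $k\in\mathbb Z$. Then $S_{n-1}$ is odd in $n$, $S_{n-1}(-z)=(-1)^{n-1}S_{n-1}(z)$, and for $n\ge1$
$$S_{n-1}(w+w^{-1})=\sum_{k\in I_n}w^k,\qquad I_n=\{-(n-1),-(n-3),\dots,n-1\}.$$
Put $[k]=\dfrac{q^{2k}-q^{-2k}}{q^2-q^{-2}}$. The following standard facts are due to Przytycki, Frohman–Gelca, and Lickorish (*An Introduction to Knot Theory*, Ch. 13–14).

* **(F1)** $\mathcal M_q(S^3)=\mathbb C$ via the bracket $\langle\cdot\rangle$, $\langle\emptyset\rangle=1$. For a compact oriented surface $F$, $\mathcal M_q(F\times I)$ has as basis the multicurves in $F$ without trivial components (including $\emptyset$). In particular $\mathcal M_q(S^1\times D^2)=\mathbb C[c]$, with $c$ the core with any chosen framing.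
* **(F2)** A $0$-framed meridian around $S_{n-1}(c)$ multiplies it by $-(q^{2n}+q^{-2n})$. Changing the framing of $c$ by one positive twist multiplies $S_{n-1}(c)$ by $(-1)^{n-1}q^{\chi(n^2-1)}$, where $\chi=\pm1$ is a fixed sign depending on conventions. Also $\langle S_{n-1}(0\text{-framed unknot})\rangle=(-1)^{n-1}[n]$.
* **(F3)** For a basis $\mu_1,\mu_2$ of $H_1(T^2)$, sending the $(c,d)$ curve to $e_{\rho c,d}+e_{-\rho c,-d}$, for a sign $\rho=\pm1$ depending on orientations, gives an isomorphism $\mathcal A_q(T^2)\cong A_q^{\mathbb Z_2}$.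

*Example (the unknot $K_0$).* The exterior of $K_0$ is a solid torus whose core is isotopic to the meridian of $K_0$, so $\mathcal M_q(K_0)=\mathbb C[m]\,\emptyset$. The longitude bounds a disc in the exterior, so
$$l\,\emptyset=-(q^2+q^{-2})\,\emptyset .$$

## 3. The double affine Hecke algebra inside $D_q$

**Definition 6.** For $t=(t_1,t_2,t_3,t_4)\in(\mathbb C^*)^4$, $\mathcal H_{q,t}$ is generated by $T_0,T_0^\vee,T_1,T_1^\vee$ with
$$(T_0-t_1)(T_0+t_1^{-1})=0,\quad (T_0^\vee-t_2)(T_0^\vee+t_2^{-1})=0,\quad (T_1-t_3)(T_1+t_3^{-1})=0,\quad (T_1^\vee-t_4)(T_1^\vee+t_4^{-1})=0,$$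
and $T_1^\vee T_1T_0T_0^\vee=q$. With $\bar t_i=t_i-t_i^{-1}$, the Dunkl embedding $\Theta_{q,t}:\mathcal H_{q,t}\hookrightarrow D_q$ is
$$T_1\mapsto t_3s+\frac{\bar t_3+\bar t_4X}{1-X^2}(1-s),\qquad T_0\mapsto t_1sY+\frac{\bar t_1+\bar t_2q^{-1}X^{-1}}{1-q^{-2}X^{-2}}(1-sY), \tag{4}$$
$$T_1^\vee\mapsto X^{-1}\Theta_{q,t}(T_1)^{-1},\qquad T_0^\vee\mapsto q\,\Theta_{q,t}(T_0)^{-1}X .$$

So every $N^{\rm loc}$ is an $\mathcal H_{q,t}$-module for every $t$.

*Example.* At $t=(1,1,1,1)$ all $\bar t_i$ vanish, and $T_1\mapsto s$, $T_0\mapsto sY$, $T_1^\vee\mapsto X^{-1}s$, $T_0^\vee\mapsto qY^{-1}sX$. The product relation reads $X^{-1}s\cdot s\cdot sY\cdot qY^{-1}sX=q$. The image is $A_q\rtimes\mathbb Z_2$.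

*Example ($T_1$ on $R$).* Identify $R$ with $\mathbb C[X^{\pm1}]$ by $f\delta\leftrightarrow f$, so $(sf)(X)=-f(X^{-1})$ and $(Yf)(X)=-f(q^{-2}X)$; the same formulas act on $\mathbb C(X)$. Then
$$\Theta_{q,t}(T_1)\cdot1=-t_3+\frac{2(\bar t_3+\bar t_4X)}{1-X^2}.$$
At $X=\omega=\pm1$ the numerator is $2(\bar t_3+\omega\bar t_4)$. This is a Laurent polynomial only if $\bar t_3=\bar t_4=0$. So $R$ is not stable under $\Theta_{q,t}(T_1)$ unless $t_3^2=t_4^2=1$.

## 4. Does the Hecke algebra preserve the skein module modulo the unknot?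

The following conjecture is the subject of these notes; its source is "Double Affine Hecke Algebras And Character Varieties Of Knots" (https://www.maths.dur.ac.uk/events/Meetings/LMS/105/talks/1008bere.pdf).

**Conjecture.** For every knot $K$ there is an injective $A_q^{\mathbb Z_2}$-module map $\iota:\mathcal M_q(K_0)\to\mathcal M_q(K)$ such that, with $\bar{\mathcal M}_q(K)=\tilde{\mathcal M}_q(K)/\tilde{\mathcal M}_q(K_0)$ denoting the cokernel of $\mathrm{id}_{A_q}\otimes\iota$ and $\bar{\mathcal M}_q^{\rm loc}(K)=D_q\otimes_{A_q\rtimes\mathbb Z_2}\bar{\mathcal M}_q(K)$: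

(a) the localization map $\bar{\mathcal M}_q(K)\to\bar{\mathcal M}_q^{\rm loc}(K)$ is injective;

(b) its image is stable under $\Theta_{q,t}(\mathcal H_{q,t})$ for every $t\in(\mathbb C^*)^4$.

In plain words: the operators (4) have denominators, so they act only after localization. The conjecture says that, once a copy of the unknot module is divided out, the denominators always cancel.

The simplest case holds trivially: for $K=K_0$ and $\iota=\mathrm{id}$ the quotient is $0$. In general the conjecture is false.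

**Theorem A.** Let $q$ be any non-root of unity, $p\ge3$, and $K=T(p,p+1)$ of either chirality.

1. For one of $\sigma=\pm1$ (depending on chirality) there is a surjective $(A_q\rtimes\mathbb Z_2)$-homomorphism $\pi:\tilde{\mathcal M}_q(K)\to N_-$.
2. For **every** $A_q^{\mathbb Z_2}$-linear map $\iota:\mathcal M_q(K_0)\to\mathcal M_q(K)$ and **every** $t$ with $(t_1^2,t_2^2)\neq(1,1)$, the image of $\bar{\mathcal M}_q(K)$ in $\bar{\mathcal M}_q^{\rm loc}(K)$ is not stable under $\Theta_{q,t}(T_0)$. The same holds for the image of $\tilde{\mathcal M}_q(K)$ in $\tilde{\mathcal M}_q^{\rm loc}(K)$.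

Hence (b) fails for every $\iota$, whether or not (a) holds. With $p=3$, the knot $T(3,4)=8_{19}$ is a counterexample for every $q$ that is not a root of unity.

## 5. Passing to a quotient, and the modules $N_+$ and $N_-$

A direct attack on (b) would write $\bar{\mathcal M}_q(K)$ by generators and relations and apply (4) to the generators. It stops at once for two reasons. One needs all relations, including any torsion that dies in the localization; and the conjecture leaves $\iota$ free, so there is no single $\bar{\mathcal M}_q(K)$ to compute. The next lemma avoids both problems: instability can be detected on a quotient.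

**Lemma 2.** Let $\phi:N\to N'$ be a surjective $(A_q\rtimes\mathbb Z_2)$-linear map, where $N'$ is an $(A_q\rtimes\mathbb Z_2)$-submodule of a $D_q$-module $W$. If the image of $N$ in $N^{\rm loc}$ is stable under some $h\in D_q$, then $N'$ is stable under $h$.

*Proof.* The map $\psi:N^{\rm loc}\to W$, $d\otimes n\mapsto d\,\phi(n)$, is well defined and $D_q$-linear. It maps the image of $N$ onto $N'$. So $hN'=\psi(h\cdot\text{image of }N)\subset\psi(\text{image of }N)=N'$. $\square$

So we look for a quotient that is easy to test. Here is the test for $N_\pm\subset\mathbb C(X)$.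

**Lemma 3.** Let $N_\kappa$ be as in (2), inside $\mathbb C(X)$.

(i) $\Theta_{q,t}(T_1)$ preserves $N_\kappa$ for all $t$.

(ii) $\Theta_{q,t}(T_0)$ preserves $N_+$ for all $t$.

(iii) $\Theta_{q,t}(T_0)$ preserves $N_-$ if and only if $t_1^2=t_2^2=1$; if this fails, then already $\Theta_{q,t}(T_0)\cdot1\notin N_-$.

*Proof.* (i) $(1-s)f=f(X)-f(X^{-1})$ vanishes at $X=\pm1$, so it is divisible by $1-X^2$.

(ii) In $N_\kappa$ we have $(sYf)(X)=\kappa q^{-\sigma ab}X^{-\sigma ab}f(q^{-2}X^{-1})$. At $X=\omega q^{-1}$ the prefactor is $\kappa\omega^{ab}=\kappa$, since $ab$ is even, and $q^{-2}X^{-1}=\omega q^{-1}=X$. So $sYf$ takes the value $\kappa f(\omega q^{-1})$ there. For $\kappa=+$, $(1-sY)f$ vanishes at both zeros $X=\pm q^{-1}$ of $1-q^{-2}X^{-2}$. These zeros are simple, so $(1-sY)f$ is divisible by $1-q^{-2}X^{-2}$.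

(iii) If $t_1^2=t_2^2=1$ then $\bar t_1=\bar t_2=0$ and $\Theta_{q,t}(T_0)=t_1sY$ preserves $N_-$. In general $sY\cdot1=-q^{-\sigma ab}X^{-\sigma ab}$, so
$$\Theta_{q,t}(T_0)\cdot1=-t_1q^{-\sigma ab}X^{-\sigma ab}+\frac{(\bar t_1+\bar t_2q^{-1}X^{-1})(1+q^{-\sigma ab}X^{-\sigma ab})}{1-q^{-2}X^{-2}} . \tag{5}$$
At the simple zero $X=\omega q^{-1}$ of the denominator the numerator equals $(\bar t_1+\omega\bar t_2)(1+\omega^{ab})=2(\bar t_1+\omega\bar t_2)$. So (5) is a Laurent polynomial only if $\bar t_1+\bar t_2=\bar t_1-\bar t_2=0$, i.e. $t_1^2=t_2^2=1$. $\square$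

The plan is now clear: find $N_-$ as a quotient of $\tilde{\mathcal M}_q(K)$ in which the unknot dies. The quotient will come from colored Jones functions.

## 6. Colored Jones functions as a module map

This section produces, for every knot, an $(A_q\rtimes\mathbb Z_2)$-linear map $\tilde{\mathcal M}_q(K)\to\mathrm{Fun}$.

Let $K_{fr=0}$ be $K$ with its Seifert framing. For $u\in\mathcal M_q(K)$ put
$$J_u(n)=\langle u\cup S_{n-1}(K_{fr=0})\rangle,\qquad n\in\mathbb Z .$$
Since $S_{n-1}$ is odd in $n$, so is $J_u$; hence $(sJ_u)(n)=-J_u(-n)=J_u(n)$.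

**Lemma 4.** $u\mapsto J_u$ is $A_q^{\mathbb Z_2}$-linear, and $\Psi:\tilde{\mathcal M}_q(K)\to\mathrm{Fun}$, $x\otimes u\mapsto xJ_u$, is a well-defined $(A_q\rtimes\mathbb Z_2)$-linear map.

*Proof.* By (F2), $J_{mu}(n)=-(q^{2n}+q^{-2n})J_u(n)=((X+X^{-1})J_u)(n)$. The longitude lies in the boundary collar, so it is a parallel copy of $K_{fr=0}$ in a neighborhood of $K$. As $zS_{n-1}=S_n+S_{n-2}$, we get $J_{lu}(n)=J_u(n+1)+J_u(n-1)=((Y+Y^{-1})J_u)(n)$. By Lemma 1 the map is $A_q^{\mathbb Z_2}$-linear. Since $sJ_u=J_u$, the example after Definition 3 gives $\Psi$. $\square$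

*The unknot.* For $K=K_0$ we have $J_\emptyset(n)=(-1)^{n-1}[n]$, which lies in $R$. More generally, let $\iota:\mathcal M_q(K_0)\to\mathcal M_q(K)$ be any $A_q^{\mathbb Z_2}$-linear map. Then $f=J_{\iota(\emptyset)}$ satisfies $f(n+1)+f(n-1)=-(q^2+q^{-2})f(n)$, because $l\,\emptyset=-(q^2+q^{-2})\emptyset$. Moreover $f(0)=0$ by oddness, so $f$ is determined by $f(1)$ and equals $f(1)(-1)^{n-1}[n]\in R$. So whatever $\iota$ is, $\Psi$ sends the unknot part into $R$. This is one reason to work in $\mathrm{Fun}/R$; a second will appear in Section 9.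

## 7. Generators for the skein module of $T(p,p+1)$

To know the image of $\Psi$ we need generators of $\mathcal M_q(K)$, but no relations.

Let $S^3=V_1\cup_TV_2$ be the standard genus-one splitting. Let $\mu_i\subset T$ bound a disc in $V_i$, with $\mu_1\cdot\mu_2=1$. Let $K\subset T$ have class $r\mu_1+a\mu_2$ with $r=\sigma_0b$, where $\sigma_0=\pm1$ gives the two chiralities of $T(p,p+1)$.

**Lemma 5.** Let $x_0,y_0$ be cores of $V_1,V_2$ with framing $0$. As a $\mathbb C[m]$-module, $\mathcal M_q(K)$ is generated by the elements $u_{ij}=S_{i-1}(x_0)\,S_{j-1}(y_0)$, $i,j\ge1$.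

*Proof.*

**Step 1: coordinates in which $K$ is a coordinate circle.** The class $\alpha=\sigma_0\mu_1+\mu_2$ satisfies $\alpha\cdot K=\sigma_0p-\sigma_0(p+1)=-\sigma_0$. This is where the special form $T(p,p+1)$ enters: $\alpha$ and $K$ form a basis of $H_1(T)$. So there are coordinates $(u,v)\in(\mathbb R/\mathbb Z)^2$ on $T$ with $K=\{u=0\}$ and $\alpha=\{v=0\}$. The curve $\alpha$ winds $\pm1$ times around each of $V_1,V_2$. Take a bicollar $T\times[-1,1]$ with coordinate $h$, with $h\le0$ in $V_1$ and $h\ge0$ in $V_2$. For a small $\eta>0$ let $\nu=\{|u|<\eta,\ |h|<\eta\}$ be a tubular neighborhood of $K$, let $E=S^3\setminus\nu$, and put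
$$\delta'=\{v=\tfrac12,\ h=0,\ u\in[\eta,1-\eta]\},\qquad W=\{u\in[\eta,1-\eta],\ |v-\tfrac12|<\tfrac18,\ |h|<\eta\}\supset\delta'.$$

**Step 2: every framed link in $E$ can be pushed off $W$.** By general position we may assume that $L\subset\mathrm{int}\,E$ (a thin band link) misses the arc $\delta'$. Let $\varphi(v,h)\ge0$ be a cutoff function equal to $1$ for $|v-\frac12|\le\frac18$, $|h|\le\eta$, and supported in $|v-\frac12|\le\frac14$, $|h|\le2\eta$. Consider the vector field $\varphi\cdot\big((v-\frac12)\partial_v+h\partial_h\big)$. Along its forward flow $u$ is constant and $|h|$ does not decrease. A point of $E$ in the layer $|h|<\eta$ has $u\in[\eta,1-\eta]$, which persists; a point with $|h|\ge\eta$ keeps $|h|\ge\eta$. So the forward flow is an isotopy of embeddings $E\to E$. The rectangle $|v-\frac12|<\frac18$, $|h|<\eta$ is star-shaped about its center, the flow moves points radially outward, and inside the rectangle the field is exactly radial, so distances to the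 center grow like $e^{\text{time}}$. Hence points away from the center leave the rectangle and never return. As $L$ stays a positive distance from $\delta'$, a long-time flow moves $L$ into $E\setminus W$.

**Step 3: $E\setminus W$ is a thickened pair of pants.** Let $V_1^-\subset V_1$ and $V_2^-\subset V_2$ be the solid tori bounded by $\{h=-\eta\}$ and $\{h=\eta\}$. Put $\delta=\{v=0,\ u\in[\eta,1-\eta]\}$ and $\Delta=\{u\in[\eta,1-\eta],\ |v|\le\frac38\}=\delta\times[-\frac38,\frac38]$. In the layer $|h|<\eta$, the set $E$ consists of the points with $u\in[\eta,1-\eta]$; removing $W$ leaves $|v|\le\frac38$. Hence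
$$E\setminus W=V_1^-\cup(\Delta\times[-\eta,\eta])\cup V_2^-,$$
glued along $\Delta\times\{\mp\eta\}\subset\partial V_i^-$.

Let $B_i=\{|v|\le\frac38\}\subset\partial V_i^-$, an annulus whose core is a copy of $\alpha$. Since $\alpha$ has winding number $\pm1$ in $V_i^-$, we can write $V_i^-\cong S^1\times D^2$ with $B_i=S^1\times\text{arc}$; and a disc with an arc in its boundary is $\text{arc}\times[0,1]$ with the arc as $\text{arc}\times0$. So $(V_i^-,B_i)\cong(B_i\times[0,1],B_i\times0)$. If this homeomorphism restricts to $g$ on $B_i$, compose it with $g^{-1}\times\mathrm{id}$; so we may take it to be the identity on $B_i$. As $B_i=\alpha\times[-\frac38,\frac38]$ with last coordinate $v$, we obtain $V_i^-\cong G_i\times[-\frac38,\frac38]$ with $G_i=\alpha\times[0,1]$. The last factor equals $v$ on $B_i$, and $\Delta\times\{\mp\eta\}=(\delta\times0)\times[-\frac38,\frac38]$. The gluings respect $v$, so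
$$E\setminus W\cong\Pi\times[-\tfrac38,\tfrac38],\qquad \Pi=G_1\cup(\delta\times[-\eta,\eta])\cup G_2 .$$
$\Pi$ consists of two annuli joined by a band along boundary arcs, so it is a pair of pants. Its boundary circles are $x=\alpha\times1\subset G_1$, a core of $V_1$; $y=\alpha\times1\subset G_2$, a core of $V_2$; and the circle $\beta$ formed by the two copies of $\alpha\setminus\delta$ at $h=\mp\eta$ and the two sides of the band. The last one is $\beta=\partial\nu\cap\{v=0\}$, a meridian of $K$ on $\partial E$.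

**Step 4: reading off generators.** By Step 2, $\mathcal M_q(\Pi\times I)\to\mathcal M_q(K)$ is onto. Essential simple closed curves in a pair of pants are boundary parallel, so by (F1) $\mathcal M_q(K)$ is spanned by the images of the multicurves $x^iy^j\beta^k$. Along $\beta$ the surface $\Pi$ is transverse to $\partial E$, and the interval direction of $\Pi\times I$ is the direction $v$, tangent to $\partial E$. So the $k$ copies of $\beta$ lie at different depths in a collar of $\partial E$, and their framing differs from the $\partial E$-framing by a constant rotation by $\pi/2$, which does not change the isotopy class of a framed curve. So the multicurve is $m^k\cdot(x^iy^j)$. Finally $x^iy^j$ is the image of an element of $\mathcal M_q(U_1)\otimes\mathcal M_q(U_2)$, where $U_1,U_2$ are neighborhoods of $x,y$, that is, of cores of $V_1,V_2$. By (F1) these modules have bases $S_{i-1}(x_0)$ and $S_{j-1}(y_0)$, $i,j\ge1$. $\square$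

## 8. The functions $J_{ij}=J_{u_{ij}}$ in closed form

Let $\rho$ be the sign in (F3) for $T$ with the basis $\mu_1,\mu_2$ (and the action on $\mathcal M_q(V_1)$ below), and put
$$\sigma=\rho\sigma_0,\qquad \Gamma(n)=q^{\sigma ab(n^2-1)},\qquad \hat J_{ij}=\Gamma J_{ij}.$$
Then $\rho r=\sigma b$. This $\sigma$ is the one used in $N_\kappa$ from now on.

**Lemma 6.** For $i,j,n\ge1$,
$$\hat J_{ij}(n)=(-1)^{i+j+n-1}\sum_{k\in I_n}g_{ij}(k),\qquad g_{ij}(k)=q^{\sigma(abk^2+2bki)}\,[(i+ak)j], \tag{6}$$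
and $\hat J_{ij}$ is odd in $n$.

*Proof.*

**Step 1: the action of the skein algebra of $T$ on $\mathcal M_q(V_1)$.** Put $\varepsilon_i=S_{i-1}(x_0)\in\mathcal M_q(V_1)$ for $i\in\mathbb Z$, so $\varepsilon_{-i}=-\varepsilon_i$, and $\varepsilon_1,\varepsilon_2,\dots$ is a basis. The curve $\mu_1$ encircles the core with framing $0$, so $\mu_1\varepsilon_i=-(q^{2i}+q^{-2i})\varepsilon_i$ by (F2). The curve $\mu_2$ bounds a disc in $V_2$, so its $T$-framing is $0$ and it is a parallel of $x_0$ with linking number $0$; hence $\mu_2\varepsilon_i=\varepsilon_{i+1}+\varepsilon_{i-1}$.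

To get the other curves, use a model. On $\bigoplus_{i\in\mathbb Z}\mathbb C\hat e_i$ let $U\hat e_i=-q^{2i}\hat e_i$ and $V\hat e_i=\hat e_{i+1}$. Then $UV=q^2VU$. With $e_{c,d}=q^{-cd}U^cV^d$,
$$e_{c,d}\,\hat e_i=(-1)^cq^{2ci+cd}\,\hat e_{i+d}.$$
By (F3), $(c,d)\mapsto e_{\rho c,d}+e_{-\rho c,-d}$ defines an action of the skein algebra of $T$. The involution $\hat e_i\mapsto-\hat e_{-i}$ conjugates $e_{c,d}$ to $e_{-c,-d}$: both send $\hat e_i$ to $(-1)^cq^{-2ci+cd}\hat e_{i-d}$. So it commutes with these operators, and they act on the quotient by all $\hat e_i+\hat e_{-i}$. That quotient is $\mathcal M_q(V_1)$ via $\hat e_i\mapsto\varepsilon_i$. There $\mu_1$ acts by $U+U^{-1}$ and $\mu_2$ by $V+V^{-1}$, in agreement with the geometric action. By Lemma 1 the two actions agree everywhere.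

Let $K_T$ be $K$ framed by $T$. It acts as $w+w^{-1}$ with $w=e_{\rho r,a}$, and $w^k=e_{k\rho r,ka}$. So, computing in the model and then projecting, for $n\ge1$
$$S_{n-1}(K_T)\,\varepsilon_i=\sum_{k\in I_n}(-1)^{kr}q^{\rho(rak^2+2rki)}\,\varepsilon_{i+ka}. \tag{7}$$

**Step 2: the framing.** We compare $K_T$ with $K_{fr=0}$. The $T$-framing of a curve $\gamma\subset T$ is $\mathrm{lk}(\gamma,\gamma^+)$, where $\gamma^+$ is the push-off into $V_2$. The form $\mathrm{lk}(\gamma,\gamma'^+)$ is bilinear on $H_1(T)$. It vanishes on $(\mu_1,\mu_1)$, because $\mu_1$ bounds in $V_1$, and on $(\mu_2,\mu_2)$ and $(\mu_1,\mu_2)$, because $\mu_2^+$ bounds in $V_2$. On $(\mu_2,\mu_1)$ it is $\pm1$, since $\mu_1^+$ is isotopic to a core of $V_2$ and $\mu_2$ is a meridian of $V_2$. So the $T$-framing of $c\mu_1+d\mu_2$ is $cd\,f_{1,1}$ with $f_{1,1}=\pm1$.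

The sign is found from the curve of class $\mu_1+\mu_2$. It is isotopic in $V_1$ to the core, so it equals $x_0$ with its framing changed by $f_{1,1}$ twists. By (F2) with $n=2$ its class is $(-1)^{f_{1,1}}q^{3\chi f_{1,1}}\varepsilon_2=-q^{3\chi f_{1,1}}\varepsilon_2$. Formula (7) for the class $(1,1)$, with $n=2$ and $i=1$, gives $-q^{3\rho}\varepsilon_2-q^{-\rho}\varepsilon_0=-q^{3\rho}\varepsilon_2$. As $q$ is not a root of unity, $\chi f_{1,1}=\rho$.

So $K_T$ is $K_{fr=0}$ with $ra\,f_{1,1}$ extra twists, and (F2) gives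
$$S_{n-1}(K_T)=\big((-1)^{n-1}\big)^{raf_{1,1}}q^{\rho ra(n^2-1)}S_{n-1}(K_{fr=0})=\Gamma(n)\,S_{n-1}(K_{fr=0}),$$
because $ra=\pm ab$ is even and $\rho ra=\sigma ab$. Hence $\hat J_{ij}(n)=\langle u_{ij}\cup S_{n-1}(K_T)\rangle$.

**Step 3: pairing with $V_2$.** The core $y_0$ is isotopic to $\mu_1$ in $S^3\setminus\mathrm{int}\,V_1$ with framing $0$, so each copy of $y_0$ multiplies $\varepsilon_i$ by $-(q^{2i}+q^{-2i})$. For $i\ge1$,
$$\langle\varepsilon_i\cup S_{j-1}(y_0)\rangle=S_{j-1}\big(-(q^{2i}+q^{-2i})\big)(-1)^{i-1}[i]=(-1)^{j-1}\frac{q^{2ij}-q^{-2ij}}{q^{2i}-q^{-2i}}(-1)^{i-1}[i]=(-1)^{i+j}[ij].$$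
Both ends are odd in $i$, so this holds for all $i\in\mathbb Z$.

**Step 4: assembling.** Apply Step 3 to (7). The $k$-th term is $(-1)^{kr}q^{\sigma(abk^2+2bki)}(-1)^{i+ka+j}[(i+ka)j]$. Since $r=\pm b$ and $a+b$ is odd, $(-1)^{kr+ka}=(-1)^k=(-1)^{n-1}$ for $k\in I_n$. This is (6). Oddness holds because $J_{ij}$ is odd and $\Gamma$ is even. $\square$

*Check.* For $T(3,4)$, (6) gives $\hat J_{11}(2)=-q^{20\sigma}[4]+q^{4\sigma}[2]$. Dividing by $\Gamma(2)=q^{36\sigma}$ and by $-[2]$, and using $[4]/[2]=q^4+q^{-4}$, we get $J_{11}(2)/(-[2])=q^{-16\sigma}(q^4+q^{-4})-q^{-32\sigma}=t^3+t^5-t^8$ with $t=q^{-4\sigma}$, the Jones polynomial of $8_{19}$.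

The sum (6) telescopes. For all $n\in\mathbb Z$,
$$\hat J_{ij}(n+1)-\hat J_{ij}(n-1)=(-1)^{i+j+n}\big(g_{ij}(n)+g_{ij}(-n)\big)=(-1)^{i+j+n}q^{\sigma abn^2}\,\ell_{ij}(q^{2n}), \tag{8}$$
$$(q^2-q^{-2})\,\ell_{ij}(z)=z^{\sigma bi}\big(q^{2ij}z^{aj}-q^{-2ij}z^{-aj}\big)+z^{-\sigma bi}\big(q^{2ij}z^{-aj}-q^{-2ij}z^{aj}\big). \tag{9}$$
For $n\ge1$ this is immediate from (6), since $I_{n+1}=I_{n-1}\sqcup\{\pm n\}$ (with $\hat J_{ij}(0)=0$ when $n=1$). For $n=0$ it reads $2\hat J_{ij}(1)=2(-1)^{i+j}g_{ij}(0)$, which is (6). For $n<0$ both sides are even in $n$, the left one because $\hat J_{ij}$ is odd. Formula (9) is the definition of $g_{ij}$ with $z=q^{2n}$.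

## 9. The operator $B$ and the splitting into $N_+$ and $N_-$

We now translate (8) into module language. Put
$$B=q^{\sigma ab}X^{-\sigma ab}Y\in A_q .$$
Then $BX=q^{-2}XB$, and $sBs=q^{\sigma ab}X^{\sigma ab}Y^{-1}=q^{-\sigma ab}Y^{-1}X^{\sigma ab}=B^{-1}$. On $N_\kappa$, (2) gives $(Bf)(X)=\kappa f(q^{-2}X)$; so $B\cdot1=\kappa$, and the sign that decides Lemma 3 is the eigenvalue of $B$ on $1$. On $\mathrm{Fun}$, since $ab$ is even, $(Bf)(n)=q^{\sigma ab(1-2n)}f(n-1)$, which says
$$(\Gamma Bf)(n)=(\Gamma f)(n-1),\qquad(\Gamma B^{-1}f)(n)=(\Gamma f)(n+1). \tag{10}$$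
By (8) and (10),
$$\big((B^{-1}-B)J_{ij}\big)(n)=\Gamma(n)^{-1}\big(\hat J_{ij}(n+1)-\hat J_{ij}(n-1)\big)=(-1)^{i+j+n}q^{\sigma ab}\ell_{ij}(q^{2n}),$$
which lies in $R$. This is the second reason to divide by $R$.

Let $v_{ij}$ be the class of $J_{ij}$ in $\mathrm{Fun}/R$. Then $B^{-1}v_{ij}=Bv_{ij}$, so $B^2v_{ij}=v_{ij}$, and $sv_{ij}=v_{ij}$. Put $v_{ij}^\pm=\frac12(1\pm B)v_{ij}$. Then
$$Bv_{ij}^\pm=\pm v_{ij}^\pm,\qquad sv_{ij}^\pm=\tfrac12(1\pm B^{-1})v_{ij}=v_{ij}^\pm .$$

Let $Q$ be the image of $\tilde{\mathcal M}_q(K)$ in $\mathrm{Fun}/R$ under $\Psi$. By Lemma 5, and since $m$ acts as $X+X^{-1}$, $Q=\sum_{i,j}A_qv_{ij}$. As $A_q$ is spanned by the $X^cB^d$,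
$$Q=Q_++Q_-,\qquad Q_\kappa=\sum_{i,j}\mathbb C[X^{\pm1}]\,v_{ij}^\kappa .$$
The map $N_\kappa\to Q_\kappa$, $f\mapsto f(X)v_{ij}^\kappa$, is $(A_q\rtimes\mathbb Z_2)$-linear with image $\mathbb C[X^{\pm1}]v_{ij}^\kappa$: indeed $Bf(X)v_{ij}^\kappa=f(q^{-2}X)Bv_{ij}^\kappa=\kappa f(q^{-2}X)v_{ij}^\kappa$ and $sf(X)v_{ij}^\kappa=f(X^{-1})v_{ij}^\kappa$.

**Lemma 7.** (i) $N_\kappa$ is simple over $A_q$. (ii) $N_+\not\cong N_-$ over $A_q$.

*Proof.* (i) A nonzero submodule is an ideal $(g)$ of $\mathbb C[X^{\pm1}]$ stable under $f(X)\mapsto f(q^{\pm2}X)$. So the zero set of $g$ in $\mathbb C^*$ is finite and stable under multiplication by $q^2$, which has infinite order. It is therefore empty, and $g$ is a unit.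

(ii) An isomorphism $N_+\to N_-$ is $\mathbb C[X^{\pm1}]$-linear, so it sends $1$ to a unit $cX^d$. In $N_+$ we have $B\cdot1=1$, so in $N_-$ we need $cX^d=B(cX^d)=-q^{-2d}cX^d$. Then $q^{4d}=1$, so $d=0$ and $1=-1$, a contradiction. $\square$

Hence each $\mathbb C[X^{\pm1}]v_{ij}^\kappa$ is $0$ or isomorphic to $N_\kappa$. A sum of simple modules is the direct sum of some of them, so each $Q_\kappa$ is a direct sum of copies of $N_\kappa$ as an $(A_q\rtimes\mathbb Z_2)$-module. If $Q_+\cap Q_-\ne0$, it would contain a simple $A_q$-submodule isomorphic both to $N_+$ and to $N_-$, against Lemma 7. So $Q=Q_+\oplus Q_-$. Everything now depends on whether $Q_-\neq0$.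

## 10. The trefoil gives only $B=+1$, and $p\ge3$ gives $B=-1$ as well

By (10), $v_{11}^-=0$ means that $\hat J_{11}(n)-\hat J_{11}(n-1)$ is $\Gamma(n)$ times an element of $R$: a *first-order* difference must have the shape that (8) gives only for the *second-order* one. Define on Laurent polynomials
$$(\tau P)(z)=q^{\sigma ab}z^{\sigma ab}P(q^2z),\qquad\text{so}\qquad \tau z^e=q^{\sigma ab+2e}z^{e+\sigma ab}. \tag{11}$$
If $\Phi(n)=(-1)^nq^{\sigma abn^2}P(q^{2n})$, then
$$\Phi(n)+\Phi(n+1)=(-1)^nq^{\sigma abn^2}(P-\tau P)(q^{2n}). \tag{12}$$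

*First try: the trefoil.* The natural first test is $p=2$. Take $\sigma=1$, so $a=2$, $b=3$, $ab=6$, and
$$(q^2-q^{-2})\ell_{11}(z)=q^2z^5-q^{-2}z-q^{-2}z^{-1}+q^2z^{-5}.$$
By (11), $\tau z^{-5}=q^{-4}z$ and $\tau z^{-1}=q^4z^5$. So $P=(q^2z^{-5}-q^{-2}z^{-1})/(q^2-q^{-2})$ satisfies $P-\tau P=\ell_{11}$. By (8) and (12), the function $n\mapsto\hat J_{11}(n)-\hat J_{11}(n-1)-\Phi(n)$ changes sign under $n\mapsto n+1$. At $n=1$ it is $1-\Phi(1)$, and $\Phi(1)=-q^6(q^{-8}-q^{-4})/(q^2-q^{-2})=1$. So it vanishes identically, and $v_{11}^-=0$. The trefoil therefore gives no obstruction through $u_{11}$, and Theorem B shows that the other $u_{ij}$ give none either. The exact reason is a coincidence of exponents: modulo $ab=6$, $5\equiv-1$ and $1\equiv-5$, so the four monomials of $\ell_{11}$ match up in pairs under $\tau$.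

*For $p\ge3$ the coincidence disappears.* For $T(3,4)$ the exponents are $\pm1,\pm7$, and $ab=12$: all four are distinct modulo $12$.

**Lemma 8.** If $p\ge3$ then $v_{11}^-\neq0$, so $Q_-\ne0$.

*Proof.* Suppose $J_{11}-BJ_{11}\in R$. By (10), $\hat J_{11}(n)-\hat J_{11}(n-1)=\big(\Gamma(J_{11}-BJ_{11})\big)(n)=(-1)^nq^{\sigma abn^2}P(q^{2n})$ for some Laurent polynomial $P$ and all $n$. Adding the values at $n$ and $n+1$ gives $\hat J_{11}(n+1)-\hat J_{11}(n-1)$, so by (8) and (12) $\ell_{11}$ and $P-\tau P$ agree at all $q^{2n}$. These numbers are pairwise distinct, so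
$$\ell_{11}=P-\tau P .$$
By (9), the monomials of $\ell_{11}$ are $z^{\pm(a+b)}=z^{\pm(2p+1)}$ and $z^{\pm(b-a)}=z^{\pm1}$, all with nonzero coefficients. For $p\ge3$ the exponent $1$ is not congruent modulo $ab=p(p+1)$ to any of the others: $p(p+1)\nmid2$ (compare with $-1$), $p(p+1)\nmid2p$ (compare with $2p+1$), and $p(p+1)\nmid2p+2$ (compare with $-(2p+1)$; this is the step that needs $p\nmid2$).

The operator $\tau$ shifts exponents by $\sigma ab$, so it preserves residue classes. Let $P_1$ be the part of $P$ with exponents $\equiv1\pmod{ab}$. Then $P_1-\tau P_1=cz$ with $c\ne0$; in particular $P_1\ne0$. Let $d_1\le d_2$ be the lowest and highest exponents of $P_1$. Then $P_1-\tau P_1$ contains two distinct monomials with nonzero coefficients, which cannot cancel: $z^{d_1}$ and $z^{d_2+ab}$ if $\sigma=1$, and $z^{d_1-ab}$ and $z^{d_2}$ if $\sigma=-1$. This is a contradiction. $\square$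

**Proof of Theorem A(1).** For $p\ge3$ compose $\tilde{\mathcal M}_q(K)\twoheadrightarrow Q=Q_+\oplus Q_-\twoheadrightarrow Q_-$ with the projection of $Q_-\ne0$ onto one of its summands $N_-$. This gives $\pi$. $\square$

## 11. Every copy of the unknot module dies in $N_\kappa$

It remains to see that the quotient $N_-$ survives after dividing by the unknot, for any $\iota$.

**Lemma 9.** For any $A_q^{\mathbb Z_2}$-linear $\iota:\mathcal M_q(K_0)\to\mathcal M_q(K)$ and any $(A_q\rtimes\mathbb Z_2)$-linear $\phi:\tilde{\mathcal M}_q(K)\to N_\kappa$, we have $\phi\circ(\mathrm{id}\otimes\iota)=0$.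

*Proof.* Let $f=\phi(1\otimes\iota(\emptyset))$. Since $l\,\emptyset=-(q^2+q^{-2})\emptyset$ and $l$ is the action of $Y+Y^{-1}\in A_q^{\mathbb Z_2}$, we have $(Y+Y^{-1})f=-(q^2+q^{-2})f$. On $N_\kappa$, one of $Y^{\pm1}$ raises the top degree of a nonzero Laurent polynomial by exactly $ab$ and the other lowers it by $ab$. So if $f\neq0$, the left side has top degree $\deg f+ab$, greater than that of the right side. Hence $f=0$. As $\mathcal M_q(K_0)=\mathbb C[m]\emptyset$, the element $1\otimes\emptyset$ generates $\tilde{\mathcal M}_q(K_0)$ over $A_q$, and the claim follows. $\square$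

**Proof of Theorem A(2).** Let $p\ge3$ and let $\iota$ be any $A_q^{\mathbb Z_2}$-linear map. By Lemma 9, $\pi$ induces a surjection $\bar\pi:\bar{\mathcal M}_q(K)\to N_-$. Suppose the image of $\bar{\mathcal M}_q(K)$ in $\bar{\mathcal M}_q^{\rm loc}(K)$ is stable under $\Theta_{q,t}(T_0)$. By Lemma 2, applied to $\bar\pi$ with $N_-\subset W=\mathbb C(X)$, the space $N_-=\mathbb C[X^{\pm1}]$ is stable under $\Theta_{q,t}(T_0)$. By Lemma 3(iii) this forces $t_1^2=t_2^2=1$. So stability fails whenever $(t_1^2,t_2^2)\ne(1,1)$. Using $\pi$ in place of $\bar\pi$ gives the statement for $\tilde{\mathcal M}_q(K)$. $\square$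

With $p=3$: for $K=T(3,4)$ of either chirality, every $q$ that is not a root of unity, and every $\iota$, condition (b) fails, for example at any $t$ with $t_1\neq\pm1$. The conjecture is false.

## 12. The exact stability range of the quotient $Q$

This supplement is not needed for the disproof. It says precisely for which $t$ the quotient $Q$ is stable, and shows that the trefoil is different.

**Theorem B.** Let $p\ge2$, $K=T(p,p+1)$, and let $Q$ be the image of $\tilde{\mathcal M}_q(K)$ in $\mathrm{Fun}/R$. For every $\iota$, $Q$ is a quotient of $\bar{\mathcal M}_q(K)$. $Q$ is a direct sum of copies of $N_+$ and $N_-$, and $Q\to Q^{\rm loc}$ is injective. Moreover: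

* if $p\ge3$, $Q$ is stable under $\Theta_{q,t}(\mathcal H_{q,t})$ if and only if $t_1^2=t_2^2=1$ ($t_3,t_4$ arbitrary);
* if $p=2$ (trefoils), $Q_-=0$ and $Q$ is stable under $\Theta_{q,t}(\mathcal H_{q,t})$ for all $t$.

*Proof.*

**Step 1: structure.** The decomposition is in Section 9. Applying Lemma 9 to the compositions of $\tilde{\mathcal M}_q(K)\to Q$ with the projections onto the summands shows that $\tilde{\mathcal M}_q(K_0)$ maps to $0$ in $Q$; so $Q$ is a quotient of $\bar{\mathcal M}_q(K)$. Localization commutes with direct sums, and $N_\kappa\hookrightarrow N_\kappa^{\rm loc}=\mathbb C(X)$, so $Q\to Q^{\rm loc}$ is injective.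

**Step 2: reduction to $T_0$ and $T_1$.** The quadratic relations give $T_0^{-1}=T_0-\bar t_1$ and $T_1^{-1}=T_1-\bar t_3$. Since $X^{\pm1}$ preserve $Q$, stability under $T_0,T_1$ implies stability under $T_1^\vee\mapsto X^{-1}\Theta_{q,t}(T_1)^{-1}$ and $T_0^\vee\mapsto q\,\Theta_{q,t}(T_0)^{-1}X$.

**Step 3: stability summand by summand.** By Lemma 3, $T_1$ preserves every summand for all $t$, and $T_0$ preserves the summands $N_+$ for all $t$, and the summands $N_-$ exactly when $t_1^2=t_2^2=1$. By Lemma 8, a summand $N_-$ occurs when $p\ge3$. This gives the first bullet, and reduces the second to $Q_-=0$.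

**Step 4: solving $\pm\ell_{ij}=P-\tau P$ when $p=2$.** Let $a=2$, $b=3$. Iterating (11), $\tau^iz^e=q^{2ei+\sigma abi^2}z^{e+\sigma abi}$, because $\sum_{k=0}^{i-1}\big(\sigma ab+2(e+k\sigma ab)\big)=2ei+\sigma abi^2$. For $e=-\sigma bi\pm2j$, and since $ab=2b$, this becomes $\tau^iz^{-\sigma bi\pm2j}=q^{\pm4ij}z^{\sigma bi\pm2j}$. Hence by (9)
$$(q^2-q^{-2})\ell_{ij}=q^{-2ij}(\tau^i-1)z^{-\sigma bi+2j}-q^{2ij}(\tau^i-1)z^{-\sigma bi-2j}:$$
the first term is $q^{2ij}z^{\sigma bi+2j}-q^{-2ij}z^{-\sigma bi+2j}$ and the second is $-q^{-2ij}z^{\sigma bi-2j}+q^{2ij}z^{-\sigma bi-2j}$. Since $\tau^i-1=-(1-\tau)(1+\tau+\dots+\tau^{i-1})$, there is a Laurent polynomial $P$ with $(-1)^{i+j}\ell_{ij}=P-\tau P$.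

**Step 5: the integration constant vanishes.** Put $F(n)=\hat J_{ij}(n)-\hat J_{ij}(n-1)$. By (8), $F(n)+F(n+1)=(-1)^nq^{\sigma abn^2}(P-\tau P)(q^{2n})$. By (12), $F(n)-(-1)^nq^{\sigma abn^2}P(q^{2n})$ changes sign under $n\mapsto n+1$. So for a constant $C$
$$F(n)=(-1)^n\big(q^{\sigma abn^2}P(q^{2n})+C\big).$$
Oddness of $\hat J_{ij}$ gives $F(1-n)=F(n)$. As $q^{\sigma ab(1-n)^2}=q^{\sigma abn^2}\cdot q^{\sigma ab}q^{-2\sigma abn}$, this says
$$q^{\sigma abn^2}L(q^{2n})=-2C\quad(n\in\mathbb Z),\qquad L(z)=P(z)+q^{\sigma ab}z^{-\sigma ab}P(q^2z^{-1}).$$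
Comparing $n$ with $n+1$ gives $L(q^{2n})=q^{\sigma ab}q^{2\sigma abn}L(q^2q^{2n})$ for all $n$, i.e. $\tau L=L$. But $\tau$ shifts all exponents of $L$ by $\sigma ab\neq0$, so $L=0$, and then $C=0$.

**Step 6: conclusion for $p=2$.** By (10), $(J_{ij}-BJ_{ij})(n)=\Gamma(n)^{-1}F(n)=(-1)^nq^{\sigma ab}P(q^{2n})$, which lies in $R$. So $v_{ij}^-=0$ for all $i,j$, and $Q_-=0$. $\square$
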